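# First-order definability without finite duality: a six-part matrix partition problem

## The guess that a first-order definable partition class has finitely many obstructions

Take a type of vertex partition, with rules about which pairs of vertices must be adjacent and which must not. Suppose that one first-order sentence recognizes the finite graphs that admit such a partition. Can they then be recognized by a finite list of forbidden induced subgraphs? The answer one would first guess is yes: a first-order sentence has a fixed number of quantifiers, so it should not be able to keep track of an infinite family of ever larger minimal forbidden graphs. We make the question precise and test this guess.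

All graphs are finite, simple, loopless and undirected, except where infinite graphs are explicitly admitted. We write $x\sim y$ for "adjacent" and $x\not\sim y$ for "distinct and non-adjacent".

**Definition (M-partition).** Let $M$ be a symmetric $m\times m$ matrix over $\{0,1,*\}$. An $M$-partition of a graph $G$ is a partition of $V(G)$ into parts $V_1,\dots,V_m$, possibly empty, such that for distinct vertices $x\in V_i$, $y\in V_j$ we have $x\sim y$ if $M(i,j)=1$ and $x\not\sim y$ if $M(i,j)=0$. The entry $*$ imposes nothing. The case $i=j$ is included: $V_i$ is independent if $M(i,i)=0$ and a clique if $M(i,i)=1$. A graph is $M$-partitionable if it has an $M$-partition.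

For example, $\begin{pmatrix}0&*\\ *&1\end{pmatrix}$ asks for an independent set and a clique covering all vertices. The $M$-partitionable graphs are the split graphs, and it is a textbook fact that a graph is split if and only if it has no induced $2K_2$, $C_4$ or $C_5$.

The class of $M$-partitionable graphs is always closed under induced subgraphs: restrict the partition.

**Definition (finite duality).** The class of $M$-partitionable graphs has finite duality if there is a finite set $\mathcal F$ of graphs such that a graph is $M$-partitionable if and only if no member of $\mathcal F$ is isomorphic to an induced subgraph of it. A minimal obstruction is a graph that is not $M$-partitionable, although deleting any one vertex makes it $M$-partitionable.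

Every non-$M$-partitionable graph contains a minimal obstruction as an induced subgraph (delete vertices as long as non-partitionability survives). So if there are finitely many minimal obstructions up to isomorphism, the class has finite duality. For $M=(0)$, the edgeless graphs, the only minimal obstruction is $K_2$.

**Definition (FO definable).** The class is FO definable if some first-order sentence, in the language with one binary adjacency relation and equality, holds in a graph exactly when the graph is $M$-partitionable.

One implication is immediate. For a fixed graph $F$ on $k$ vertices, "no induced copy of $F$" is the first-order sentence saying that no $k$ distinct vertices have exactly the adjacencies of $F$. A finite conjunction of such sentences is first-order, so finite duality implies FO definability. The guess is the converse: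

*For every $M$, the class of $M$-partitionable graphs is FO definable if and only if it has finite duality.*

The question is posed in "Colouring, Constraint Satisfaction, and Complexity" (http://nikam.ms.mff.cuni.cz/~kamserie/serie/clanky/2008/s892.pdf).

Two observations shorten the tests. If some $M(i,i)=*$, then every graph is $M$-partitionable (put all vertices in part $i$), and $\mathcal F=\emptyset$ works. Also, replacing graphs by their complements and exchanging $0$ and $1$ in $M$ preserves both properties: complement the members of $\mathcal F$, or replace adjacency in the sentence by "distinct and non-adjacent".

*One part.* $(0)$ has the obstruction $K_2$; $(1)$ has two non-adjacent vertices; $(*)$ has none. The guess holds.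

*Two parts.* Assume no diagonal $*$.

- Diagonal $0,0$, other entry $0$: edgeless graphs, obstruction $K_2$.
- Diagonal $0,0$, other entry $1$: complete bipartite graphs, an empty side allowed. The obstructions are $K_2+K_1$ (an edge and an isolated vertex) and $K_3$. Indeed, if $G$ has no induced $K_2+K_1$, then its complement has no induced path on three vertices, so it is a disjoint union of cliques; thus $G$ is complete multipartite, and having no $K_3$ it has at most two sides.
- Diagonal $0,0$, other entry $*$: bipartite graphs. Every odd cycle is a minimal obstruction, so finite duality fails. Theorem 2(a) below will show that FO definability fails too.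
- Diagonal $0,1$, other entry $0$: a clique plus isolated vertices. The obstructions are $P_3$ (the path on three vertices) and $2K_2$: with no $P_3$ the graph is a union of cliques, and with no $2K_2$ at most one of them has an edge. Other entry $1$: the complementary class. Other entry $*$: split graphs.
- Diagonal $1,1$: complements of the first three.

The guess survives. It even survives up to $m=5$, as we shall see. Nevertheless it is false.

**Theorem 1.** There is an explicit $6\times 6$ matrix $M$, printed in (6) below, whose class of $M$-partitionable graphs is FO definable but is not characterized by any finite set of forbidden induced subgraphs.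

**Theorem 2.**

(a) If $M$ has no $*$ on the diagonal and has $\begin{pmatrix}0&*\\ *&0\end{pmatrix}$ or $\begin{pmatrix}1&*\\ *&1\end{pmatrix}$ as a principal submatrix, then the class is neither FO definable nor of finite duality.

(b) For every $m\le 5$, FO definability and finite duality are equivalent for all $m\times m$ matrices. For every $m\ge 6$ there is an $m\times m$ matrix for which they are not. So $6$ is the exact threshold.

(c) If infinite graphs are admitted, the equivalence holds for every $M$: the class has finite duality (on finite graphs) if and only if some first-order sentence holds in exactly those graphs, finite or infinite, that are $M$-partitionable.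

A principal submatrix keeps the same index set for rows and columns; to contain the first matrix in (a) means to have two parts with diagonal entry $0$ and a $*$ between them.

We prove (c) first, because it comes out of the natural attempt to prove the guess; then (a), which shows where a counterexample can live; then Theorem 1; then (b).

## What compactness proves when infinite graphs are admitted

To prove the guess, a sensible person reaches for compactness. Let $\varphi$ be a sentence defining the class. Let $T$ consist of the graph axioms and the sentences "no induced $F$" for all finite non-$M$-partitionable graphs $F$. One wants to say: $T$ implies $\varphi$, so finitely many sentences of $T$ imply $\varphi$, and the finitely many graphs $F$ that occur in them characterize the class.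

The argument breaks at "$T$ implies $\varphi$". A finite model of $T$ is $M$-partitionable and so satisfies $\varphi$. But $T$ also has infinite models (an infinite edgeless or an infinite complete graph, whichever suits $M(1,1)$), and we know nothing about the truth of $\varphi$ there. If the hypothesis on $\varphi$ covers infinite graphs, the argument goes through, and this is Theorem 2(c).

**Step 1: an infinite graph is $M$-partitionable if and only if all its finite induced subgraphs are.** This step identifies the models of $T$. One direction is restriction. For the other, take propositional variables $p_{w,i}$ for $w\in V(G)$ and $1\le i\le m$, meaning "$w$ is in part $i$", and the constraints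
$$\bigvee_i p_{w,i},\qquad \neg(p_{w,i}\wedge p_{w,j})\ (i\ne j),\qquad \neg(p_{w,i}\wedge p_{w',j}),$$
the last for all distinct $w,w'$ and all $i,j$ such that $M(i,j)=1$ and $w\not\sim w'$, or $M(i,j)=0$ and $w\sim w'$. A satisfying assignment is the same as an $M$-partition. A finite set of constraints mentions finitely many vertices and is satisfied by an $M$-partition of the subgraph they induce. By compactness of propositional logic all constraints can be satisfied together.

**Step 2: finite duality gives a sentence valid for all graphs.** Let $\mathcal F$ characterize the class among finite graphs. An arbitrary graph $G$ satisfies "no induced member of $\mathcal F$" iff all its finite induced subgraphs do, iff all of these are $M$-partitionable, iff (Step 1) $G$ is $M$-partitionable.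

**Step 3: a sentence valid for all graphs gives finite duality.** By Step 1 and closure under induced subgraphs, the models of $T$ are exactly the $M$-partitionable graphs, finite or infinite. If $\varphi$ holds in exactly these, then $T\models\varphi$. By compactness a finite $T_0\subseteq T$, which we may take to include the graph axioms, satisfies $T_0\models\varphi$. Let $\mathcal F$ be the set of graphs $F$ that occur in $T_0$. A finite graph with no induced member of $\mathcal F$ is a model of $T_0$, hence of $\varphi$, hence $M$-partitionable. Conversely, an $M$-partitionable graph contains no member of $\mathcal F$, since these are not $M$-partitionable. This proves Theorem 2(c). $\square$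

So a counterexample needs a sentence that is correct on finite graphs and goes wrong on infinite ones. It is a purely finite-model phenomenon, of the same kind as the failure of the Łoś–Tarski theorem in the finite. We should look for a first-order description whose correctness rests on a typically finite argument.

## A star between two independent parts defeats both notions

We now prove Theorem 2(a), which tells us where a counterexample cannot be. Since finite duality implies FO definability, it suffices to refute FO definability; by complementation we may assume that $\begin{pmatrix}0&*\\ *&0\end{pmatrix}$ occurs. Then every bipartite graph is $M$-partitionable. We construct two graphs that a given sentence cannot distinguish, one bipartite and one far from $M$-partitionable. Three textbook facts are used.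

*Gaifman's theorem.* Every first-order sentence is equivalent to a Boolean combination of sentences "there are $s$ vertices at pairwise distance $>2\rho$, each satisfying $\psi$", where the truth of $\psi(x)$ depends only on the rooted subgraph induced on the ball of radius $\rho$ about $x$. (For instance, with $\rho=1$: "there are two vertices at distance greater than $2$, each with at least two neighbors".)

*Erdős's theorem.* For all $g$ and $k$ there is a finite graph with girth $>g$ and chromatic number $>k$.

*Odd closed walks.* An odd closed walk of length $L$ in a graph contains an odd cycle of length at most $L$.

The bipartite double cover $H\times K_2$ has vertices $(w,i)$ with $w\in V(H)$, $i\in\{0,1\}$, and $(w,i)\sim(w',i')$ iff $w\sim w'$ and $i\ne i'$. It is bipartite, by the second coordinate. For example $C_5\times K_2=C_{10}$.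

**Lemma 1.** Suppose $H$ has no odd cycle of length at most $2\rho+1$. Then for every vertex $(w,i)$ of $H\times K_2$ the projection $(a,j)\mapsto a$ is an isomorphism from the subgraph induced on the ball of radius $\rho$ about $(w,i)$ onto the subgraph induced on the ball of radius $\rho$ about $w$.

For $H=C_5$ and $\rho=1$ both balls are paths on three vertices. For $\rho=2$ the hypothesis fails, and so does the conclusion: the ball in $C_5$ is all of $C_5$, the ball in $C_{10}$ is a path on five vertices.

*Proof.* Walks project to walks of the same length, so the ball is mapped into the ball. It is mapped onto it: a shortest path $w=w_0,w_1,\dots,w_d$ lifts to $(w_0,i),(w_1,1-i),(w_2,i),\dots$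

A walk of length $d$ from $(w,i)$ ends at a vertex whose second coordinate is $i+d$ modulo $2$. Suppose $(a,j)$ and $(a,j')$ with $j\ne j'$ both lie in the ball, at distances $d,d'\le\rho$ from $(w,i)$. Then $d$ and $d'$ have different parity. Projecting the two shortest paths gives two walks from $w$ to $a$, and together a closed walk in $H$ of odd length $d+d'\le 2\rho$. This yields an odd cycle of length at most $2\rho$, a contradiction. So the projection is injective on the ball.

It clearly sends edges to edges. Suppose $(a,j)$ and $(b,j')$ lie in the ball and $a\sim b$ in $H$. If $j=j'$, their distances $d,d'$ from $(w,i)$ have the same parity, and the projected walk from $w$ to $a$, then the edge $ab$, then a walk from $b$ to $w$, form a closed walk of odd length $d+d'+1\le 2\rho+1$, again a contradiction. So $j\ne j'$ and $(a,j)\sim(b,j')$. $\square$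

**Step 1: choice of the two graphs.** Let $M$ have $k$ zeros and $\ell$ ones on the diagonal, and suppose $\varphi$ defines the class. Write $\varphi$ as in Gaifman's theorem, and let $N\ge 1$ and $r\ge 0$ be at least all the values of $s$ and $\rho$ that occur. By Erdős's theorem take a finite graph $H$ with girth $>2r+3$ and $\chi(H)>k+2\ell$. Let $NH$ and $N(H\times K_2)$ denote $N$ disjoint copies of $H$ and of $H\times K_2$.

**Step 2: $\varphi$ does not distinguish $NH$ from $N(H\times K_2)$.** It suffices to treat one basic sentence, with data $s\le N$, $\rho\le r$, $\psi$. In either of the two graphs, $s$ vertices at pairwise distance $>2\rho$ satisfying $\psi$ exist iff at least one vertex satisfies $\psi$: given one, take its copies in $s$ different components; they satisfy $\psi$ too, because a ball lies inside one component. By Lemma 1, applicable because the girth of $H$ exceeds $2\rho+1$, the rooted balls about $(w,i)$ and $w$ are isomorphic, so $\psi$ holds at $(w,i)$ iff it holds at $w$. Hence some vertex of $NH$ satisfies $\psi$ iff some vertex of $N(H\times K_2)$ does.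

**Step 3: only one of the two graphs is $M$-partitionable.** The graph $N(H\times K_2)$ is bipartite, hence $M$-partitionable, so it satisfies $\varphi$; by Step 2, $NH$ satisfies $\varphi$ and has an $M$-partition. The graph $NH$ is triangle-free, since its girth exceeds $3$. So each of the $\ell$ parts with diagonal $1$ has at most two vertices, while each of the $k$ parts with diagonal $0$ is independent. This colors $NH$ with $k+2\ell$ colors, so $\chi(H)\le k+2\ell$, a contradiction. $\square$

Consequently a counterexample to the guess has no $*$ on the diagonal (else both properties hold), none between two diagonal-$0$ parts and none between two diagonal-$1$ parts (else both fail). Every $*$ sits between an independent part and a clique part.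

## A matrix whose partitions are closed sets in a bipartite tournament

So let us work with an independent side $A$ and a clique side $B$, and give each vertex of $A\cup B$ a label $0$ or $1$, so that there are four parts $A_0,A_1,B_0,B_1$. Between $A$ and $B$ use $*$ for equal labels and the entries
$$M(a_0,b_1)=0,\qquad M(a_1,b_0)=1 .$$
The first says: if $x\in A$ has label $0$ and $x\sim y\in B$, then $y$ has label $0$. The second says: if $y\in B$ has label $0$ and $y\not\sim x\in A$, then $x$ has label $0$. So label $0$ spreads from $x$ to $y$ along adjacent pairs and from $y$ to $x$ along non-adjacent pairs. *Every* pair $(x,y)\in A\times B$ is thereby oriented in exactly one direction: a split graph has become a bipartite tournament (an orientation of a complete bipartite graph), and a legal labeling is a set closed under out-neighbors, receiving label $0$.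

Without more parts the labeling problem is trivial: give everything label $0$. We need a source that forces label $0$ and a sink that forces label $1$. Add a part $C$ whose neighbors in $B$ must have label $0$, and a part $D$ whose neighbors in $B$ must have label $1$. If there were no edges between $C$ and $D$, then $A\cup C\cup D$ would be independent, and the graph would be split and partitionable using $A_0$ and $B_0$ alone. So we require all edges between $C$ and $D$. The matrix, with parts indexed by $a_0,a_1,c,d,b_0,b_1$, is
$$
M=\begin{array}{c|cccc|cc}
 & a_0&a_1&c&d&b_0&b_1\\ \hline
a_0&0&0&0&0&*&0\\
a_1&0&0&0&0&1&*\\
c&0&0&0&1&*&0\\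
d&0&0&1&0&0&*\\ \hline
b_0&*&1&*&0&1&1\\
b_1&0&*&0&*&1&1
\end{array}
\tag{6}
$$
For an $M$-partition write $A_0,A_1,C,D,B_0,B_1$ for the parts, $A=A_0\cup A_1$ and $B=B_0\cup B_1$. Reading off (6), the conditions are first those on $A,B,C,D$ alone: $B$ is a clique; $A$, $C$, $D$ are independent; there are no edges from $A$ to $C\cup D$; all edges between $C$ and $D$ are present. Then there are four conditions on labels, one for each of the entries $(a_0,b_1)$, $(a_1,b_0)$, $(c,b_1)$, $(d,b_0)$:

- (1) If $x\in A_0$, $y\in B$ and $x\sim y$, then $y\in B_0$.
- (2) If $y\in B_0$, $x\in A$ and $x\not\sim y$, then $x\in A_0$.
- (3) A vertex of $B$ with a neighbor in $C$ is in $B_0$.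
- (4) A vertex of $B$ with a neighbor in $D$ is in $B_1$.

**Fact 0.** Every split graph is $M$-partitionable. If an $M$-partition of $G$ has $C=\emptyset$ or $D=\emptyset$, then $G$ is split.

*Proof.* For a split graph put the independent part in $A_0$ and the clique in $B_0$; the entry between them is $*$. In the second statement, $A\cup C\cup D$ is independent and $B$ is a clique. $\square$

## Obstructions built from a long shortest path

A graph should fail to be $M$-partitionable when label $0$ is forced to travel from a neighbor of $C$ to a neighbor of $D$. To get large minimal obstructions we want a bipartite tournament whose only path from source to sink is long. Line up the vertices as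
$$y_1,\ x_1,\ y_2,\ x_2,\ \dots,\ y_n,\ x_n,\ y_{n+1}, \tag{7}$$
direct the arcs between consecutive vertices forward, and direct all other arcs between an $x$ and a $y$ backward. A path can then advance only one place at a time, so going from $y_1$ to $y_{n+1}$ takes all $2n$ steps. Since $x_i\to y_j$ means $x_i\sim y_j$, we have $x_i\sim y_j$ exactly when $y_j$ comes just after $x_i$, or before $x_i$ but not just before it: $j=i+1$ or $j<i$.

**Definition (the graphs $G_n$).** For $n\ge 3$, $G_n$ has vertices $u,v,x_1,\dots,x_n,y_1,\dots,y_{n+1}$. The set $Y=\{y_j\}$ is a clique, $X=\{x_i\}$ is independent,
$$x_i\sim y_j\iff j<i\ \text{ or }\ j=i+1, \tag{8}$$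
and $N(u)=\{v,y_1\}$, $N(v)=\{u,y_{n+1}\}$.

In $G_3$ the neighbors in $Y$ are $\{y_2\}$ for $x_1$, $\{y_1,y_3\}$ for $x_2$ and $\{y_1,y_2,y_4\}$ for $x_3$. If $u\in C$, $v\in D$, $A=X$, $B=Y$, label $0$ is forced on $y_1$ by (3), then on $x_1$ by (2), on $y_2$ by (1), on $x_2,y_3,x_3,y_4$ in turn, and $y_4\sim v$ contradicts (4). Delete $x_2$ and the chain is cut: $A_0=\{x_1\}$, $A_1=\{x_3\}$, $C=\{u\}$, $D=\{v\}$, $B_0=\{y_1,y_2\}$, $B_1=\{y_3,y_4\}$ is an $M$-partition, since $x_1\not\sim y_3,y_4$ and $x_3\sim y_1,y_2$.

The delicate point is that an adversary may choose a different assignment of vertices to the independent and clique sides. The next proof excludes this first.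

**Claim 1.** $G_n$ is not $M$-partitionable for $n\ge 3$.

*Proof.* Suppose it has an $M$-partition. Put $Y'=B$, a clique, and $X'=A\cup C\cup D$. The graph induced on $X'$ is complete bipartite between $C$ and $D$, plus isolated vertices (those of $A$). In particular it is triangle-free.

**Step 1: $u$ and $v$ lie in $C\cup D$, one in each.** This locates the source and the sink. As $Y$ is a clique and $X'$ has no triangle, $|Y\cap X'|\le 2$, so $|Y\cap Y'|\ge n-1\ge 2$. If $u\in Y'$, then all of $Y\cap Y'$ would be adjacent to $u$; but $N(u)\cap Y=\{y_1\}$. So $u\in X'$, and likewise $v\in X'$ because $N(v)\cap Y=\{y_{n+1}\}$. Since $u\sim v$ and every edge inside $X'$ joins $C$ to $D$, one of $u,v$ is in $C$ and the other in $D$.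

**Step 2: two consequences to be used repeatedly.** Each vertex of $(C\cup D)\setminus\{u,v\}$ is adjacent to whichever of $u,v$ lies in the other of the two parts. Hence:

(5) A vertex of $X'\setminus\{u,v\}$ adjacent to neither $u$ nor $v$ lies in $A$, and so has no neighbor in $X'$. This applies to every $x_k\in X'$ and to every $y_j\in X'$ with $2\le j\le n$.

Moreover at most one $x_k$ is in $Y'$, since $X$ is independent and $Y'$ is a clique.

**Step 3: $y_j\notin X'$ for $2\le j\le n$.** This step and the next two show that all of $Y$ lies in $B$. Suppose $y_j\in X'$. By (5) all its neighbors are in $Y'$, and its neighbors in $X$ are, by (8), $x_{j-1},x_{j+1},\dots,x_n$. There are $1+(n-j)$ of them and at most one $x_k$ is in $Y'$, so $j=n$ and $x_{n-1}\in Y'$. By (8), $x_{n-1}\not\sim y_{n-1}$ and $x_{n-1}\not\sim y_{n+1}$. As $Y'$ is a clique, $y_{n-1},y_{n+1}\in X'$. Now $y_{n-1},y_n,y_{n+1}$ is a triangle in $X'$, a contradiction.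

**Step 4: $y_1\notin X'$.** The vertices $x_2,\dots,x_n$ are neighbors of $y_1$; there are at least two of them and at most one is in $Y'$. If $y_1\in X'$, some $x_k\in X'$ would have the neighbor $y_1$ in $X'$, against (5).

**Step 5: $y_{n+1}\notin X'$.** Suppose $y_{n+1}\in X'$. Its neighbor $x_n$ cannot be in $X'$ by (5), so $x_n\in Y'$. As $x_n\not\sim y_n$, we get $y_n\in X'$, against Step 3.

**Step 6: the partition of the sides is forced.** By Steps 3–5, $Y\subseteq Y'$. Since $x_k\not\sim y_k\in Y'$, every $x_k$ is in $X'$, hence in $A$ by (5). Thus $B=Y$, $A=X$ and $C\cup D=\{u,v\}$.

**Step 7: label $0$ travels from source to sink, whichever of $u,v$ is the source.** *Case $u\in C$, $v\in D$.* By (3), $y_1\in B_0$. If $y_i\in B_0$ with $i\le n$, then $x_i\not\sim y_i$ gives $x_i\in A_0$ by (2), and $x_i\sim y_{i+1}$ gives $y_{i+1}\in B_0$ by (1). By induction $y_{n+1}\in B_0$. But $y_{n+1}\sim v\in D$ gives $y_{n+1}\in B_1$ by (4), a contradiction.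

*Case $v\in C$, $u\in D$.* By (3), $y_{n+1}\in B_0$. The neighbors of $x_2$ in $Y$ are $y_1$ and $y_3$, and $n+1\ge 4$, so $x_2\not\sim y_{n+1}$ and $x_2\in A_0$ by (2). Since $x_2\sim y_1$, also $y_1\in B_0$ by (1). But $y_1\sim u\in D$ contradicts (4). $\square$

**Claim 2.** For every vertex $w$ of $G_n$, the graph $G_n-w$ is $M$-partitionable.

*Proof.* If $w=u$, then $X\cup\{v\}$ is independent and $Y$ is a clique, so $G_n-w$ is split and Fact 0 applies. The case $w=v$ is the same.

Let $w\in X\cup Y$. The idea is to cut the line (7) at $w$ and give label $0$ to everything before $w$. Put $C=\{u\}$, $D=\{v\}$, $A=X\setminus\{w\}$, $B=Y\setminus\{w\}$, and let label $0$ go exactly to the set $R$, where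

- for $w=x_i$: $R=\{y_1,\dots,y_i,x_1,\dots,x_{i-1}\}$;
- for $w=y_i$ $(1\le i\le n+1)$: $R=\{y_j,x_j:j<i\}$.

The conditions on $A,B,C,D$ alone clearly hold. We check the four label conditions.

(1) Let $x_j\in R$; in both cases $j\le i-1$. A neighbor $y_l$ of $x_j$ has $l<j$ or $l=j+1$, so $l\le i$. If $w=x_i$, then $y_l\in R$. If $w=y_i$, then $l\ne i$ because $y_i$ is deleted, so $l<i$ and $y_l\in R$.

(2) By (8), the non-neighbors of $y_j$ in $X$ are the $x_k$ with $k=j$ or $k\le j-2$; so $k\le j$. Let $y_j\in R$. If $w=x_i$, then $k\le j\le i$ and $k\ne i$ because $x_i$ is deleted, so $x_k\in R$. If $w=y_i$, then $k\le j<i$, so $x_k\in R$.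

(3) The only vertex of $Y$ adjacent to $u$ is $y_1$, and it is in $R$ unless deleted. (4) The only vertex of $Y$ adjacent to $v$ is $y_{n+1}$, and it is never in $R$: for $w=x_i$ we have $i\le n$, and for $w=y_i$ the indices in $R$ are less than $i\le n+1$. $\square$

**Conclusion: no finite set characterizes the class.** By Claims 1 and 2 every $G_n$ with $n\ge 3$ is a minimal obstruction, and it has $2n+3$ vertices. Let $\mathcal F$ characterize the class. No member of $\mathcal F$ is $M$-partitionable, since it is an induced subgraph of itself. As $G_n$ is not $M$-partitionable, it contains some $F\in\mathcal F$ as an induced subgraph. If $F$ were a proper induced subgraph, it would be an induced subgraph of some $G_n-w$ and so $M$-partitionable. Hence $F\cong G_n$. So $\mathcal F$ contains a copy of each $G_n$ and is infinite.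

## Recovering the sides of the partition by first-order formulas

It remains to prove that the class is FO definable. We shall produce finitely many tuples of six first-order formulas, with six parameters, such that every non-split $M$-partitionable graph has an $M$-partition defined by one of the tuples for a suitable choice of parameters. Then the class is defined by
$$\Phi:\quad \text{"}G\text{ is split"}\ \vee\ \exists\,\text{parameters}\ \bigvee_{\text{tuples}}\text{"the tuple defines an }M\text{-partition"}. \tag{9}$$
This is first-order: "split" means no induced $2K_2,C_4,C_5$, and "these six formulas define sets that partition the vertices and obey (6)" is a statement about vertices and pairs of vertices. If $\Phi$ holds, $G$ is $M$-partitionable, by Fact 0 for the first disjunct and trivially for the second. So only the existence statement needs proof.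

The first task is to define the sides $A,B,C,D$. A split graph may have several splittings (a triangle can be split with $I$ empty or any single vertex), so we cannot expect to define the sides without parameters. One extra vertex is enough.

**Lemma 2.** Let $T$ be a vertex set of a graph with $T=I\cup K$ disjoint, $I$ independent, $K$ a clique. Let $P_T$ be the set of $w\in T$ having two adjacent non-neighbors in $T\setminus\{w\}$, let $N_T$ be the set of $w\in T$ having two distinct non-adjacent neighbors in $T$, and let $Q_T=T\setminus(P_T\cup N_T)$. Then for some vertex $q$, the set $I$ is one of
$$P_T,\qquad P_T\cup\{q\},\qquad P_T\cup Q_T,\qquad (P_T\cup Q_T)\setminus\{q\}.$$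

For a path $p_1p_2p_3p_4$, the ends are in $P_T$ (the non-neighbors $p_3,p_4$ of $p_1$ are adjacent) and the middle vertices in $N_T$, so $Q_T=\emptyset$ and $I=\{p_1,p_4\}$ is forced. For a triangle, $Q_T=T$.

*Proof.* The non-neighbors in $T\setminus\{w\}$ of a vertex $w\in K$ lie in $I$, so no two of them are adjacent; hence $P_T\subseteq I$. The neighbors in $T$ of a vertex of $I$ lie in $K$, so any two are adjacent; hence $N_T\subseteq K$. Therefore $I=P_T\cup(Q_T\cap I)$.

Next, $Q_T$ is a clique or an independent set. Suppose it is neither; then $|Q_T|\ge 3$. If every triple in $Q_T$ spanned $0$ or $3$ edges, any two pairs sharing a vertex would be both adjacent or both non-adjacent, so all pairs would agree. Hence some triple spans exactly one or exactly two edges. With exactly one edge, the third vertex has two adjacent non-neighbors and is in $P_T$. With exactly two edges, their common vertex has two non-adjacent neighbors and is in $N_T$. Both contradict the definition of $Q_T$.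

If $Q_T$ is a clique, $|Q_T\cap I|\le 1$, which gives the first two forms. If $Q_T$ is independent, $|Q_T\cap K|\le 1$, which gives the last two. $\square$

If $T$ is defined by a first-order formula, so are $P_T$, $N_T$, $Q_T$. So $I$ is defined by one of four formulas in one additional parameter $q$; where $q$ is not needed it is chosen arbitrarily.

Now fix an $M$-partitionable graph $G$ that is not split, with an $M$-partition $(A_0,A_1,C,D,B_0,B_1)$. By Fact 0, $C$ and $D$ are non-empty; pick $u\in C$ and $v\in D$, so $u\sim v$.

**Step 1: $u$ and $v$ cut the graph into three definable pieces, each an independent set plus a clique.** No vertex is adjacent to both $u$ and $v$: vertices of $A$ are adjacent to neither, vertices of $C$ are not adjacent to $u$, those of $D$ not to $v$, those of $B_0$ not to $v$ by (4), and those of $B_1$ not to $u$ by (3). All of $D$ is adjacent to $u$ and all of $C$ to $v$. Therefore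
$$\begin{aligned}
U&:=N(u)\setminus\{v\}=(D\setminus\{v\})\cup(B_0\cap N(u)),\\
W&:=N(v)\setminus\{u\}=(C\setminus\{u\})\cup(B_1\cap N(v)),\\
Z&:=V\setminus(\{u,v\}\cup U\cup W)=A\cup\bigl(B\setminus(N(u)\cup N(v))\bigr).
\end{aligned}$$
The sets $U,W,Z$ are first-order definable from $u,v$, and each is displayed as an independent set plus a clique.

**Step 2: the sides are definable.** Apply Lemma 2 to $U$, $W$, $Z$. The sets $D\setminus\{v\}$, $C\setminus\{u\}$ and $A$ are each defined by one of four formulas, with one more parameter each, say $q_1,q_2,q_3$. So $A$, $C$, $D$ and $B=V\setminus(A\cup C\cup D)$ are defined from $u,v,q_1,q_2,q_3$ by one of $4^3=64$ choices of formulas.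

## Reachability from a vertex of maximum out-degree

The sides are in hand; the labels remain. Let $\Delta$ be the bipartite tournament on $A\cup B$ in which, for $x\in A$ and $y\in B$,
$$x\to y\ \text{ if } x\sim y,\qquad y\to x\ \text{ if } x\not\sim y .$$
It is first-order definable from the sides. Let $S\subseteq B$ be the set of vertices of $B$ with a neighbor in $C$, and let $R$ be the set of vertices reachable from $S$ by directed paths in $\Delta$, including $S$ itself.

**Step 3: label $0$ is forced on $R$.** By (1) and (2), $A_0\cup B_0$ is closed under out-neighbors in $\Delta$, and by (3) it contains $S$. Hence
$$R\subseteq A_0\cup B_0. \tag{10}$$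

**Claim 3.** $(A\cap R,\ A\setminus R,\ C,\ D,\ B\cap R,\ B\setminus R)$ is an $M$-partition of $G$.

*Proof.* Conditions (1) and (2) hold because no arc of $\Delta$ leaves $R$. Condition (3) holds because $S\subseteq R$. Condition (4) holds because $B\cap R\subseteq B_0$ by (10), and vertices of $B_0$ have no neighbors in $D$. All remaining conditions involve only $A,B,C,D$, which have not changed. $\square$

So it suffices to define $R$. The obvious attempt is the formula "at distance at most $t$ from $S$ in $\Delta$" for a fixed $t$. It fails for every $t$. Let $G_n'$ be $G_n$ without the edge $vy_{n+1}$. It has the $M$-partition $A_0=X$, $B_0=Y$, $C=\{u\}$, $D=\{v\}$, with $A_1,B_1$ empty, and it is not split, as $uv$ and $y_2y_3$ form an induced $2K_2$. Here $S=\{y_1\}$ and $R=X\cup Y$, but an arc advances at most one place in the line (7), so $y_{n+1}$ is at distance $2n$ from $S$.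

Look at the same example from the other end. The out-neighbors of $y_{n+1}$ are its non-neighbors $x_1,\dots,x_{n-1}$. From these one reaches $y_1$ (via $x_2$) and $y_2,\dots,y_n$ (as $x_k\to y_{k+1}$). Finally $y_n\to x_n$. So $y_{n+1}$ reaches everything within three steps. Though it is hard to get to, it is a good place to start from, and a first-order formula may simply guess it as a parameter. What singles it out is that its out-degree $n-1$ is the largest among the $y_j$. Such a vertex, a kind of king, exists in general.

**Claim 4.** If $S\ne\emptyset$, there is $y^*\in R\cap B$ such that every vertex of $R$ is at distance at most $4$ in $\Delta$ from $S\cup\{y^*\}$.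

*Proof.* Let $N^+$ denote out-neighborhoods in $\Delta$. The set $R\cap B\supseteq S$ is non-empty and finite; let $y^*$ maximize $|N^+(y)|$ over $y\in R\cap B$.

**(i) Vertices of $R\cap B$ with a different out-neighborhood.** Let $y'\in R\cap B$ with $N^+(y')\ne N^+(y^*)$. If $N^+(y^*)\subseteq N^+(y')$, the inclusion would be proper, and $|N^+(y')|>|N^+(y^*)|$ would contradict the choice of $y^*$. So there is $x\in N^+(y^*)\setminus N^+(y')$. Then $y^*\to x$; and since the pair $x,y'$ is oriented in one of the two directions and not as $y'\to x$, we have $x\to y'$. Thus $y'$ is at distance at most $2$ from $y^*$.

**(ii) Vertices of $R\cap A$.** Let $x\in R\cap A$. As $S\subseteq B$, $x\notin S$, so the last arc of a path from $S$ to $x$ gives an in-neighbor $y''\in R\cap B$ of $x$. If $N^+(y'')=N^+(y^*)$, then $y^*\to x$. Otherwise $y''$ is at distance at most $2$ from $y^*$ by (i), and $x$ at distance at most $3$.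

**(iii) Vertices of $R\cap B$ with the same out-neighborhood.** Let $y'\in R\cap B$ with $N^+(y')=N^+(y^*)$. If $y'\in S$, the distance is $0$. If $y'\notin S$, then $y'$ has an in-neighbor $x\in R\cap A$, which by (ii) is at distance at most $3$ from $y^*$; so $y'$ is at distance at most $4$. $\square$

**Step 4: $R$ is definable.** If $S\neq\emptyset$, take $y^*$ as in Claim 4. Since $S\cup\{y^*\}\subseteq R$ and no arc leaves $R$, everything at distance at most $4$ from $S\cup\{y^*\}$ lies in $R$; with Claim 4, $R$ is exactly the set of these vertices. If $S=\emptyset$, then $R=\emptyset$. In both cases $R$ is the set of vertices $z$ satisfying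

"$S\ne\emptyset$, and $z$ is reachable in $\Delta$ by a directed walk of length at most $4$ from $S\cup\{y^*\}$",

which is a first-order formula in the parameters $u,v,q_1,q_2,q_3,y^*$, with $y^*$ arbitrary when $S=\emptyset$.

**Step 5: the sentence $\Phi$ defines the class.** By Step 2 and Step 4, the $M$-partition of Claim 3 is defined by one of $64$ tuples of formulas, for a suitable choice of the six parameters. So every non-split $M$-partitionable graph satisfies the second disjunct of (9), and every split graph the first. Conversely $\Phi$ implies $M$-partitionability, as noted after (9). Hence the class is FO definable. Together with the previous conclusion that no finite set characterizes it, this proves Theorem 1: the guess is false. $\square$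

It is instructive to see how Theorem 2(c) is respected. The maximum in Claim 4 is where finiteness enters. On infinite graphs the claim is false: let $G_\infty$ have vertices $u,v,x_i,y_i$ $(i\ge 1)$, with $Y$ a clique, $X$ independent, adjacency (8), $N(u)=\{v,y_1\}$ and $N(v)=\{u\}$. Then $A_0=X$, $B_0=Y$, $C=\{u\}$, $D=\{v\}$ is an $M$-partition with $S=\{y_1\}$ and $R=X\cup Y$. Each arc of $\Delta$ advances at most one place in the line $y_1,x_1,y_2,x_2,\dots$, so from $S\cup\{y^*\}$ only finitely many vertices are reached within any fixed number of steps, whatever $y^*$ is.

## Six parts is the exact threshold

We finish with Theorem 2(b). One half rests on a published theorem: T. Feder, P. Hell, W. Xie, *Matrix partitions with finitely many obstructions*, Electron. J. Combin. 14 (2007), R58, prove that every symmetric matrix of size at most $5$ over $\{0,1,*\}$ with no diagonal $*$ and containing neither of the two matrices in Theorem 2(a) as a principal submatrix has only finitely many minimal obstructions. We use this statement without proof; nothing else in these notes depends on it.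

**Step 1: equivalence for $m\le 5$.** If $M$ has a diagonal $*$, all graphs are $M$-partitionable and both properties hold. If $M$ has no diagonal $*$ and contains one of the matrices of (a), both fail by (a). Otherwise there are finitely many minimal obstructions by the theorem just quoted, so the class has finite duality, and hence is FO definable as well.

**Step 2: failure for every $m\ge 6$.** For $m=6$ take the matrix (6). For $m>6$, enlarge it without changing the class: choose one part $i$ and add $m-6$ copies $i'$ of it, with $M(i',j)=M(i,j)$ for every original part $j\ne i$, and with all entries among $i$ and its copies equal to $M(i,i)$. An $M$-partition for (6) becomes one for the larger matrix by leaving the copies empty. Conversely, from a partition for the larger matrix, merge the copies into part $i$: two distinct vertices of the merged part were governed by the entry $M(i,i)$, and a vertex of the merged part and a vertex of part $j\neq i$ were governed by $M(i,j)$, so the result obeys (6). The class is unchanged, and by Theorem 1 it is FO definable without finite duality. $\square$
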